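# PoSI constants stay below $\frac{\sqrt3}{2}\sqrt p$ by a fixed margin

## 1. One column regressed on an orthonormal family

Let $x_1,\dots,x_{p-1}$ be orthonormal in $\mathbb R^p$ and let $y$ be a vector outside their span. For each $S\subseteq\{1,\dots,p-1\}$ regress $y$ on $\{x_k:k\in S\}$, and let $l_S$ be the residual divided by its length. So $l_S$ is a unit vector, and $l_S\perp x_k$ for $k\in S$. Now draw $Z\sim\mathcal N(0,I_p)$ and let an adversary, who sees $Z$, pick the set $S$ that makes $|\langle l_S,Z\rangle|$ as large as possible. How large is $W=\max_S|\langle l_S,Z\rangle|$?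

The adversary has $2^{p-1}$ directions, and $W\le\|Z\|\approx\sqrt p$. The order $\sqrt p$ is really reached. Take $x_k=e_k$ and $y=\sum_{k\le p}e_k$. The residual of $y$ is the indicator vector of $S^c=\{1,\dots,p\}\setminus S$, a set that contains $p$. Fix a number $a$ and choose $S^c=\{k<p:Z_k>a\}\cup\{p\}$. By the law of large numbers $\sum_{k\in S^c}Z_k\approx p\,\mathbb E[N1\{N>a\}]=p\,\varphi(a)$ and $|S^c|\approx p(1-\Phi(a))$, where $N$ is standard normal with density $\varphi$ and distribution function $\Phi$. Hence $W\ge(\varphi(a)/\sqrt{1-\Phi(a)}-o_P(1))\sqrt p$, and $a=0.6$ already gives the factor $0.636$.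

What about an upper bound? We shall see in Section 2 that any $2^p$ unit vectors satisfy $\mathbb E\max\langle l,Z\rangle\le\frac{\sqrt3}2\sqrt p$. The point of this lecture is whether the orthogonality relations $l_S\perp x_k$ ($k\in S$) force something strictly smaller. For orthonormal $x_k$ this is easy, and we do it first.

Throughout, $t=\sqrt3/2$, $[m]=\{1,\dots,m\}$, $Z\sim\mathcal N(0,I_p)$, $N$ is a standard normal variable, and logarithms are natural. We use many times that $\mathbb P(|N|>x)\le2e^{-x^2/2}$ for $x\ge0$, so $\mathbb P(|N|>4)\le10^{-3}$ and $\mathbb P(|N|>5)\le10^{-5}$.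

**Proposition 1 (orthonormal case).** There are absolute constants $\eta>0$, $p_0$ such that the following holds for $p\ge p_0$. Let $1\le m\le p-1$ and let $x_1,\dots,x_m\in\mathbb R^p$ be orthonormal. For each $S\subseteq[m]$ let $\mathcal C_S$ be a set of at most $e^{\eta p}$ unit vectors orthogonal to all $x_k$, $k\in S$, with $\bigcup_S\mathcal C_S\ne\emptyset$. Then $\mathbb E\max\{\langle l,Z\rangle:l\in\bigcup_S\mathcal C_S\}\le(\frac{\sqrt3}2-\eta)\sqrt p$.

For the regression problem above take $\mathcal C_S=\{\pm l_S\}$. The proof has two parts. The first (Section 2) does not use orthonormality at all and will serve for the whole lecture. The second (Section 3) counts small coordinates.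

## 2. The maximizing direction against a planted model

Suppose the expected maximum exceeds $(t-\eta)\sqrt p$. We want to show that the pair (maximizing index, $Z$) then looks, up to relative entropy $O(\eta p)$, like a simple model in which the index is drawn first and $Z$ is planted near it.

**Setting.** Let $1\le m\le p-1$ and let $x_1,\dots,x_m\in\mathbb R^p$ be any vectors. Let $0<\eta\le0.01$ and $n_0=\lfloor e^{\eta p}\rfloor\ge1$. A code is a family of unit vectors $l_c$, with $c=(S,i)$, $S\subseteq[m]$, $1\le i\le n_0$, such that $l_{(S,i)}\perp x_k$ for $k\in S$. A family $(\mathcal C_S)$ as in Proposition 1 can be extended to a code: since $|S|\le p-1$, there is always a unit vector orthogonal to all $x_k$, $k\in S$, so we may fill empty $\mathcal C_S$, and we may repeat vectors. This only increases the maximum.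

Let $W=\max_c\langle l_c,Z\rangle$. Let $c^*=c^*(Z)$ be the first maximizer in some fixed ordering of the indices, $S^*$ its $S$-part, and $\lambda_c=\sqrt p\,l_c$. Three laws of a pair $(c,Z)$ will occur.

* $P$ is the law of $(c^*(Z),Z)$. Under $P$ the vector $Z$ is exactly $\mathcal N(0,I_p)$.
* $Q$ has the same $c$-marginal as $P$, and $Z=t\lambda_c+\frac12g$ with $g\sim\mathcal N(0,I_p)$ independent of $c$.
* $R$ has $S$ uniform on the subsets of $[m]$, $i$ given $S$ as under $P$ (arbitrary if $P(S)=0$), and $Z=t\lambda_c+\frac12g$ with $g\sim\mathcal N(0,I_p)$ independent of $c$.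

Under every law we write $\lambda=\lambda_c$ and $g=2(Z-t\lambda)$, so that $Z=t\lambda+\frac12g$ always. Under $R$ this $g$ is standard normal and independent of $c$; under $P$ it is just a function of $(c,Z)$. The only structural fact that we shall ever use is
$$\langle x_k,\lambda\rangle=0\qquad(k\in S).\tag{1}$$

Recall that $\mathrm{KL}(P\|Q)=\mathbb E_P\log\frac{dP}{dQ}\ge0$, that the entropy $H(c)=-\sum_cP(c)\log P(c)$ is at most the logarithm of the number of values, and the chain rule: the divergence of joint laws is that of the marginals plus the average divergence of the conditional laws.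

**Lemma 2 (transfer).** In this setting suppose $\mathbb EW>(t-\eta)\sqrt p$. Then $m\ge0.9p$ and $\mathrm{KL}(P\|R)\le9\eta p$. If $b>0$ and $E$ is an event with $R(E)\le e^{-bp}$, then
$$P(E)\le\frac{9\eta}b+\frac{\log2}{bp},\tag{2}$$
which is at most $0.01$ if $\eta\le b/2000$ and $p\ge140/b$. The same is true if $P$ and $R$ are both multiplied by the law of an independent auxiliary variable.

**Step 1: compute $\mathrm{KL}(P\|Q)$.** Under $P$ the density of $Z$ given $c$ is $(2\pi)^{-p/2}e^{-\|z\|^2/2}1\{c^*(z)=c\}/P(c)$; under $Q$ it is $(2\pi/4)^{-p/2}e^{-2\|z-t\lambda_c\|^2}$. The $c$-marginals agree, so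
$$\mathrm{KL}(P\|Q)=-\tfrac p2\log(2\pi e)+H(c^*)+\tfrac p2\log\tfrac{2\pi}4+2\,\mathbb E\|Z-t\lambda_{c^*}\|^2 .$$
Since $\langle\lambda_{c^*},Z\rangle=\sqrt p\,W$ and $\|\lambda_c\|^2=p$, we have $\mathbb E\|Z-t\lambda_{c^*}\|^2=\frac74p-\sqrt3\sqrt p\,\mathbb EW$. Hence
$$0\le\mathrm{KL}(P\|Q)=H(c^*)-p\log2+3p-2\sqrt3\,\sqrt p\,\mathbb EW.\tag{3}$$
This computation holds for any finite family of unit vectors. For $2^p$ vectors $H(c^*)\le p\log2$, and (3) gives $\mathbb EW\le\frac{\sqrt3}2\sqrt p$, the bound announced in Section 1.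

**Step 2: use the hypothesis.** If $\mathbb EW>(t-\eta)\sqrt p$, then (3) gives $0\le\mathrm{KL}(P\|Q)\le H(c^*)-p\log2+2\sqrt3\,\eta p$. Also $H(c^*)\le H(S^*)+\log n_0\le H(S^*)+\eta p\le m\log2+\eta p$ and $m\le p$. Therefore $\mathrm{KL}(P\|Q)\le(2\sqrt3+1)\eta p$, and
$$m\log2\ge H(S^*)\ge p\log2-(2\sqrt3+1)\eta p .$$
So $\mathrm{KL}(P_{S^*}\|\mathrm{Unif})=m\log2-H(S^*)\le(2\sqrt3+1)\eta p$, where $\mathrm{Unif}$ is the uniform law on subsets of $[m]$. With $\eta\le0.01$ we get $m\ge(1-0.0447/\log2)p\ge0.9p$.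

**Step 3: pass to $R$.** Given $c$, the laws $Q$ and $R$ of $Z$ coincide; given $S$, the laws of $i$ under $P$ and $R$ coincide. The chain rule gives $\mathrm{KL}(P\|R)=\mathrm{KL}(P_{S^*}\|\mathrm{Unif})+\mathrm{KL}(P\|Q)\le2(2\sqrt3+1)\eta p\le9\eta p$.

**Step 4: transfer of rare events.** Data processing for the indicator of $E$ gives
$$\mathrm{KL}(P\|R)\ge P(E)\log\frac{P(E)}{R(E)}+(1-P(E))\log\frac{1-P(E)}{1-R(E)}\ge P(E)\log\frac1{R(E)}-\log2,$$
because $x\log x+(1-x)\log(1-x)\ge-\log2$ and $-\log(1-R(E))\ge0$. With $\log\frac1{R(E)}\ge bp$ this is (2). Under the stated conditions the right side is at most $0.0045+0.00496<0.01$. An independent auxiliary variable with the same law on both sides does not change the divergence. $\square$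

So we may use two kinds of statements about the maximizer at once: events that are likely because $Z$ is exactly Gaussian (computed under $P$), and events whose failure is exponentially unlikely when $S$ is uniform and $g$ is independent Gaussian noise (computed under $R$).

## 3. Counting small coordinates

Look at the numbers $\langle x_k,Z\rangle$ for orthonormal $x_k$. Under $P$ they are $m$ independent standard normals, so the fraction of them in a short interval of length $2w$ around $0$ is about $2w\varphi(0)$. In the planted picture, (1) gives $\langle x_k,Z\rangle=\frac12\langle x_k,g\rangle$ for $k\in S$: half of the indices have standard deviation $\frac12$, hence density $2\varphi(0)$ at $0$. These alone contribute $\frac12\cdot2\varphi(0)=\varphi(0)$, exactly the full Gaussian budget. The remaining half must contribute something too, and then there are too many small coordinates.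

To make this precise, set
$$\omega=\varphi(37),\qquad w=\sqrt{\omega/\varphi(0)}<\tfrac12,\qquad\xi=\frac\omega{12},\qquad\xi_1=\frac{w\omega}{32},\qquad\psi(x)=(1-|x|/w)_+ .$$
Then $0\le\psi\le1$, $\psi$ is $\frac1w$-Lipschitz, $\int\psi=w$, and $\int x^2\psi(x)\,dx=2(\frac{w^3}3-\frac{w^3}4)=\frac{w^3}6$. Put
$$I_1=\mathbb E\psi(N),\qquad I_{1/2}=\mathbb E\psi(\tfrac12N),\qquad I_0=\inf_{|\Delta|\le18}\mathbb E\psi(\tfrac12N+\Delta).$$

**Lemma 3 (the budget is exceeded).** $(\frac12-\xi)I_{1/2}+\frac13I_0-\xi_1>I_1+3\xi_1$.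

**Proof.** First, $I_1=\int\psi\varphi\le\varphi(0)w$. Since $\frac12N$ has density $2\varphi(2x)$ and $\varphi(2x)=\varphi(0)e^{-2x^2}\ge\varphi(0)(1-2x^2)$,
$$\tfrac12I_{1/2}=\int\psi(x)\varphi(2x)\,dx\ge\varphi(0)\Big(w-\frac{w^3}3\Big),\qquad I_{1/2}\le2\varphi(0)w\le w .$$
For $|\Delta|\le18$, $\mathbb E\psi(\frac12N+\Delta)=\int\psi(x)\,2\varphi(2(x-\Delta))\,dx\ge2w\varphi(36+2w)\ge2w\varphi(37)=2w\omega$, so $I_0\ge2w\omega$. As $\varphi(0)w^2=\omega$, the left side minus the right side is at least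
$$-\frac{w\omega}3+\frac{2w\omega}3-\xi w-4\xi_1=w\omega\Big(\frac13-\frac1{12}-\frac18\Big)=\frac{w\omega}8>0 .\qquad\square$$

Recall Hoeffding's inequality: a sum of $n$ independent $[0,1]$-valued variables exceeds its mean by $nu$ with probability at most $e^{-2nu^2}$, $u\ge0$, and likewise below the mean.

**Proof of Proposition 1.** Suppose the conclusion fails for some $\eta\le0.01$, some $p$ and some family; extend the family to a code as in Section 2. We derive a contradiction when $\eta$ is below an absolute constant and $p$ is large. Put $\Delta_k=t\langle x_k,\lambda\rangle$, so that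
$$\langle x_k,Z\rangle=\tfrac12\langle x_k,g\rangle+\Delta_k,\qquad\Delta_k=0\ \text{ for }k\in S .$$

**Step 1: five likely events.** The purpose is to have Gaussian behavior of both $Z$ and $g$ simultaneously.

* (O1) $\#\{k\le m:|\langle x_k,Z\rangle|>5\}\le m/100$. By Markov's inequality its failure has $P$-probability at most $100\cdot10^{-5}<0.01$.
* (O2) $\#\{k\le m:|\langle x_k,g\rangle|>5\}\le m/100$. Under $R$ these are independent indicators of mean at most $10^{-3}$, so failure has $R$-probability at most $e^{-2(0.009)^2m}$.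
* (O3) $|S|\ge(\frac12-\xi)m$ and $m-|S|\ge(\frac12-\xi)m$. Under $R$, $|S|$ is binomial, so failure has $R$-probability at most $2e^{-2\xi^2m}$.
* (O4) $\sum_k\psi(\langle x_k,Z\rangle)\ge\sum_k\mathbb E\psi(\frac12N+\Delta_k)-\xi_1m$. Under $R$ and given $c$, the $\Delta_k$ are fixed and the $\langle x_k,g\rangle$ are independent standard normals, so failure has $R$-probability at most $e^{-2\xi_1^2m}$.
* (O5) $\sum_k\psi(\langle x_k,Z\rangle)\le m(I_1+\xi_1)$. Under $P$ the summands are independent with mean $I_1$; failure has $P$-probability at most $e^{-2\xi_1^2m}\le0.01$ for $p$ large.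

By Lemma 2, $m\ge0.9p$, and if $\eta$ is small and $p$ large, each of (O2), (O3), (O4) fails with $P$-probability at most $0.01$. So all five hold together with positive $P$-probability.

**Step 2: compare.** On that event, all but $0.02m$ indices have $|\Delta_k|=|\langle x_k,Z\rangle-\frac12\langle x_k,g\rangle|\le7.5$. By (O3), at least $m/3$ indices $k\notin S$ have $|\Delta_k|\le18$ (more room than needed here; the same inequality returns later). Now (O3), (O4), (O5) give
$$(\tfrac12-\xi)I_{1/2}+\tfrac13I_0-\xi_1\le\frac1m\sum_{k\le m}\psi(\langle x_k,Z\rangle)\le I_1+\xi_1,$$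
which contradicts Lemma 3. $\square$

## 4. PoSI sets, and the general statement

Let $\mathbf X=(\mathbf X_1,\dots,\mathbf X_p)$ be an $n\times p$ design matrix of full column rank, $n>p$, in the linear model $\mathbf Y=\boldsymbol\mu+\boldsymbol\epsilon$, $\boldsymbol\epsilon\sim\mathcal N(\mathbf0,\sigma^2\mathbf I_n)$ with $\sigma$ known. A submodel is a nonempty set $\mathrm M\subseteq[p]$. For $j\in\mathrm M$ let $\mathbf X_{j\cdot\mathrm M}$ be the residual of $\mathbf X_j$ after regression on the columns $\mathbf X_k$, $k\in\mathrm M\setminus\{j\}$, and let $\bar l_{j\cdot\mathrm M}=\mathbf X_{j\cdot\mathrm M}/\|\mathbf X_{j\cdot\mathrm M}\|$. The $z$-statistic of the coefficient of $\mathbf X_j$ in submodel $\mathrm M$, centered at its target, is $\bar l_{j\cdot\mathrm M}^T\boldsymbol\epsilon/\sigma$. We work in canonical coordinates, that is, in an orthonormal basis of the column space; then the columns become linearly independent vectors of $\mathbb R^p$ and the $\bar l_{j\cdot\mathrm M}$ unit vectors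 of $\mathbb R^p$.

**Definition.** $\mathcal L(\mathbf X)=\{\bar l_{j\cdot\mathrm M}:\mathrm M\subseteq[p],\,j\in\mathrm M\}$, a set of at most $p2^{p-1}$ unit vectors. For $\alpha\in(0,1)$ the PoSI constant $K(\mathbf X)=K(\mathbf X,\alpha,p)$ is the $(1-\alpha)$-quantile of $W=\max_{\bar l\in\mathcal L(\mathbf X)}|\bar l^TZ|$.

Example with $p=2$: in canonical coordinates let $\mathbf X_1=(1,0)$ and $\mathbf X_2=(\cos\vartheta,\sin\vartheta)$ with $0<\vartheta<\pi$. The one-column submodels give $\mathbf X_1$ and $\mathbf X_2$ themselves. In the full model, $\mathbf X_1-\cos\vartheta\,\mathbf X_2=\sin\vartheta\,(\sin\vartheta,-\cos\vartheta)$ and $\mathbf X_2-\cos\vartheta\,\mathbf X_1=(0,\sin\vartheta)$. So $\mathcal L(\mathbf X)$ consists of $(1,0)$, $(\cos\vartheta,\sin\vartheta)$, $(\sin\vartheta,-\cos\vartheta)$, $(0,1)$. For orthogonal columns and any $p$, in contrast, $\bar l_{j\cdot\mathrm M}$ does not depend on $\mathrm M$ and $\mathcal L(\mathbf X)$ has only $p$ elements.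

The Scheffé constant $\sqrt{\chi^2_{p;1-\alpha}}$ is asymptotically $\sqrt p$. "Valid Post-Selection Inference" has the following theorem: for fixed $\alpha$ and finite sets $\mathcal L_p\subset S^{p-1}$ with $|\mathcal L_p|\le a_p$, $a_p^{1/p}\to a\ge1$, the $(1-\alpha)$-quantile $K(\mathcal L_p)$ of $\sup_{\bar l\in\mathcal L_p}|\bar l^TZ|$ satisfies
$$\lim_{p\to\infty}\ \sup_{|\mathcal L_p|\le a_p}K(\mathcal L_p)/\sqrt p=(1-1/a^2)^{1/2}.\tag{4}$$
With $a_p=p2^{p-1}$, $a=2$, a corollary is $\limsup_p\sup_{\mathbf X}K(\mathbf X,\alpha,p)/\sqrt p\le\sqrt3/2$, where $\sup_{\mathbf X}$ ranges over all $n>p$ and all full-column-rank $n\times p$ designs. The source adds: "We do not know whether there exist designs $\mathbf X$ for which the bound of the corollary is attained." The bound (4) is sharp for unstructured sets; PoSI sets have structure. We prove that the bound is not attained.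

**Theorem 4.** There are absolute constants $\eta>0$, $p_0$ such that the following holds for $p\ge p_0$. Let $1\le m\le p-1$ and let $x_1,\dots,x_m\in\mathbb R^p$ be linearly independent. For each $S\subseteq[m]$ let $\mathcal C_S$ be a set of at most $e^{\eta p}$ unit vectors orthogonal to all $x_k$, $k\in S$, with $\bigcup_S\mathcal C_S\neq\emptyset$. Then $\mathbb E\max\{\langle l,Z\rangle:l\in\bigcup_S\mathcal C_S\}\le(\frac{\sqrt3}2-\eta)\sqrt p$.

**Theorem 5.** For $p\ge p_0$ (after enlarging $p_0$), all $\alpha\in(0,1)$ and all designs,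
$$K(\mathbf X,\alpha,p)\le\Big(\frac{\sqrt3}2-\eta\Big)\sqrt p+\sqrt{2\log p}+\sqrt{2\log(1/\alpha)} .$$
Hence $\limsup_p\sup_{\mathbf X}K(\mathbf X,\alpha,p)/\sqrt p\le\frac{\sqrt3}2-\eta$ for every fixed $\alpha$, and even for $\alpha=\alpha_p$ with $\log(1/\alpha_p)=o(p)$. In particular no sequence of designs, even one depending on $\alpha$, attains $\sqrt3/2$.

The passage from Theorem 4 to Theorem 5 uses Gaussian concentration.

**Fact (a).** If $f:\mathbb R^p\to\mathbb R$ is $L$-Lipschitz and $g\sim\mathcal N(0,I_p)$, then $\mathbb E e^{r(f(g)-\mathbb Ef(g))}\le e^{r^2L^2/2}$ for all real $r$. Consequently $\mathbb P(f(g)\ge\mathbb Ef(g)+u)\le e^{-u^2/(2L^2)}$ for $u\ge0$, and likewise for the lower tail.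

**Proof of Theorem 5 from Theorem 4.** Put $W_j=\max_{\mathrm M\ni j}|\bar l_{j\cdot\mathrm M}^TZ|$, so $W=\max_jW_j$; all are 1-Lipschitz in $Z$. Fix $j$. The columns $\mathbf X_k$, $k\ne j$, in canonical coordinates, are $m=p-1$ linearly independent vectors in $\mathbb R^p$, and $\bar l_{j\cdot\mathrm M}\perp\mathbf X_k$ for $k\in S:=\mathrm M\setminus\{j\}$. Theorem 4 with $\mathcal C_S=\{\pm\bar l_{j\cdot\mathrm M}\}$ (enlarge $p_0$ so that $e^{\eta p_0}\ge2$) gives $\mathbb EW_j\le(t-\eta)\sqrt p$. By Fact (a), for $r>0$,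
$$r\,\mathbb E\max_j(W_j-\mathbb EW_j)\le\log\sum_{j\le p}\mathbb E e^{r(W_j-\mathbb EW_j)}\le\log p+\tfrac{r^2}2,$$
and $r=\sqrt{2\log p}$ gives $\mathbb EW\le\max_j\mathbb EW_j+\sqrt{2\log p}$. Finally $\mathbb P(W\ge K)\ge\alpha$ because $K$ is the $(1-\alpha)$-quantile, while $\mathbb P(W\ge\mathbb EW+u)\le e^{-u^2/2}$ for $u\ge0$. So $K\le\mathbb EW+\sqrt{2\log(1/\alpha)}$. $\square$

In the same way $\mathbb P(W\le K)\ge1-\alpha$ and the lower tail give $K\ge\mathbb EW-\sqrt{2\log(1/(1-\alpha))}$. Hence $\limsup_p\sup_{\mathbf X}K/\sqrt p$ does not depend on $\alpha$. Also, if $\log(1/\alpha_p)\le\eta^2p/8$, the last term in Theorem 5 is at most $\frac\eta2\sqrt p$, so $K\le(\frac{\sqrt3}2-\frac\eta2)\sqrt p+\sqrt{2\log p}$.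

It remains to prove Theorem 4. Compared with Proposition 1, "orthonormal" has become "linearly independent". What changes?

## 5. Columns that share a direction

Rescaling $x_k$ changes nothing in (1), so one first tries the proof of Section 3 with the unit vectors $\hat x_k=x_k/\|x_k\|$. Steps (O4) and (O5) need the sums $\sum_k\psi(\cdot)$ to concentrate. By Cauchy–Schwarz the Lipschitz constant of $z\mapsto\sum_k\psi(\langle\hat x_k,z\rangle)$ is at most $\frac1w\sqrt{m\|\Gamma\|}$ with $\Gamma=\sum_k\hat x_k\hat x_k^T$, and Fact (a) bounds the probability of a deviation $\xi_1m$ by $\exp(-\frac12\xi_1^2w^2m/\|\Gamma\|)$. This is as good as before if $\|\Gamma\|$ is bounded. It is useless if $\|\Gamma\|$ is of order $m$, and the failure is real. Take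
$$x_k=u+\varepsilon e_k\quad(1\le k\le p-1),\qquad u=e_p,\ \varepsilon>0\text{ tiny}.\tag{5}$$
Then $\frac12\langle\hat x_k,g\rangle$ is nearly $\frac12g_p$ for all $k$ at once, so $\sum_k\psi(\frac12\langle\hat x_k,g\rangle)$ is close to $m\psi(\frac12g_p)$: it does not concentrate, and Lemma 2, which needs exponentially small failure under $R$, gives nothing.

Moreover, at $\varepsilon=0$ the theorem is false. If $x_1=\dots=x_{p-1}=u$, the $l_S$ may be any $2^{p-1}$ unit vectors of $u^\perp\cong\mathbb R^{p-1}$. By (4) with $a=2$ in dimension $p-1$ they can be chosen so that the quantile of $\max_S|\langle l_S,Z\rangle|$ is $(\frac{\sqrt3}2-o(1))\sqrt p$. The quantile exceeds the mean by at most $\sqrt{2\log(1/\alpha)}$, so with $\mathcal C_S=\{\pm l_S\}$ the conclusion of Theorem 4 fails for every fixed $\eta>0$ and large $p$. So linear independence must be used, although it carries no quantitative information.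

For example (5) itself there is a cure: project out the shared direction. For $k\in S$, (1) says $\varepsilon\langle e_k,\lambda\rangle=-\langle u,\lambda\rangle$, so with the single number $a_*=-t\langle u,\lambda\rangle/\varepsilon$,
$$\langle e_k,Z\rangle-a_*=\tfrac12\langle e_k,g\rangle\qquad(k\in S).$$
The shift $a_*$ is unknown, since it depends on the maximizer. But under $P$ the count near any shift is within budget: $\mathbb E\psi(N-a)\le\mathbb E\psi(N)$ because $\psi$ and $\varphi$ are even and decrease in $|x|$, and $\sup_a\sum_k\psi(Z_k-a)$ is controlled by a finite grid of values $a$ of mesh $\xi_1w$ in a bounded interval, Hoeffding's inequality at each grid point, and the remark that for large $|a|$ only the few large $|Z_k|$ count. Also $|a_*|\le7.5$, as one sees from an index $k\in S$ with $|\langle e_k,Z\rangle|\le5$ and $|\langle e_k,g\rangle|\le5$. So the indices $k\notin S$ have bounded $\Delta_k=\langle e_k,Z\rangle-a_*-\frac12\langle e_k,g\rangle$ for the most part, and the contradiction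 with Lemma 3 comes back.

In general we project out a subspace $F$ of dimension $d$. The unknown shifts form a $d$-dimensional family, and the union bound over it costs a factor $e^{O(d\log(ep/d))}$. Concentration pays for this as long as the normalized residuals $v_k$ of the $x_k$ satisfy $m/\|\sum v_kv_k^T\|\gg d\log(ep/d)$. If it does not pay, the residuals share a direction to the extent of order $m/(d\log(ep/d))$ (Lemma 6), and we add this direction to $F$. The sum $\sum_d1/(d\log(ep/d))$ over $\varepsilon_0p\le d\le\varepsilon_1p$ is about $\log\frac{\log(e/\varepsilon_0)}{\log(e/\varepsilon_1)}$, which is as large as we like when $\varepsilon_0\to0$. So after $\varepsilon_1p$ steps most residuals have shrunk by a large constant factor (Lemma 7).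

That is not yet a contradiction: nothing forbids that the $x_k$ lie close to a low-dimensional subspace. The contradiction will come from a comparison. We start the greedy procedure at $V_T=\mathrm{span}\{x_k:k\in T\}$ with an arbitrary $T$ of size $s\approx\varepsilon_0p$, and obtain a much larger space $F'$ that beats $V_T$ by a large factor. We then show that a random $s$-subset $T_2$ does almost as well as $F'$, so that $\mathrm{dist}(x_k,V_{T_2})\le\frac12\mathrm{dist}(x_k,V_T)$ for most $k$ (Lemma 9). Since $T$ was arbitrary it may be random as well, and by symmetry $\mathrm{dist}(x_k,V_T)\le\frac12\mathrm{dist}(x_k,V_{T_2})$ for most $k$. Both can hold only if the distances are $0$, which linear independence forbids.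

## 6. Constants and three elementary facts

The constants $\omega,w,\xi,\xi_1$ were fixed in Section 3. The others are chosen in this order.

* $\delta=\frac1{20}$.
* $\tau\in(0,0.01)$ so small that $\tau':=900\tau$ satisfies $\tau'\le\delta/2$ and $\tau'\log(e/\tau')\le\delta/200$.
* $B$ with $\mathbb P(|N|>B-1)\le\tau/100$; $\Theta=800B^2/\delta$; $\theta=\Theta/\delta$.
* $\zeta=\xi_1w$; $J\in\mathbb N$ with $\mathbb P(|N|\ge J\zeta-w)\le\xi_1/100$.
* $C_0$ with $\frac12\xi_1^2w^2C_0\ge2+\log(2J+1)$ and $\frac12(0.009)^2C_0\ge1$.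
* $\varepsilon_1\in(0,\frac14)$ with $\varepsilon_1\log(2e/\varepsilon_1)\le\tau/200$; $\Lambda=1/\varepsilon_1$; $C_1=\sqrt\theta+1+\sqrt\Lambda$; $D=2\log(2C_1)$.
* $\varepsilon_0\in(0,\min(\varepsilon_1/4,0.001)]$ with $\frac\tau{C_0}\log\frac{\log(e/(2\varepsilon_0))}{\log(e/\varepsilon_1)}>D+1$.
* $b_*=\min\{\varepsilon_0,\ 0.9\xi^2\tau,\ 0.006\tau,\ \tau^2/(10\Lambda),\ \tau/2,\ 0.005\,\delta\varepsilon_0\}$ and $\eta=\min\{0.01,\,b_*/2000\}$.

So $\eta$ is chosen last, and $p_0$ after it. From now on $p$ is larger than an absolute constant, and **we suppose that the conclusion of Theorem 4 fails for this $p$, this $\eta$ and some family.** As in Section 2 we extend the family to a code and have $P$, $R$, $\lambda$, $g$ and Lemma 2. Thus $m\ge0.9p$, and an event with $R(E)\le e^{-b_*p}$ has $P(E)\le0.01$. We call this *transfer*. Let $s=\lceil\varepsilon_0p\rceil$. For $p$ large, $s\le2\varepsilon_0p\le\varepsilon_1p/2$, $s+1\le m$ and $\varepsilon_1p+1\le p$.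

**Fact (b).** If $f_k$ ($k\in A$) are $\ell$-Lipschitz on $\mathbb R$ and $u_k\in\mathbb R^p$, then $z\mapsto\sum_{k\in A}f_k(\langle u_k,z\rangle)$ is Lipschitz with constant $\ell\sqrt{|A|\,\|\sum_Au_ku_k^T\|}$. Indeed the increment is at most $\ell\sum_A|\langle u_k,z-z'\rangle|\le\ell\sqrt{|A|}\,\big(\sum_A\langle u_k,z-z'\rangle^2\big)^{1/2}$.

**Fact (c).** At most $n$ affine hyperplanes in $\mathbb R^d$ have at most $\sum_{i\le d}\binom ni$ open regions; if $n\ge d\ge1$, this is at most $(en/d)^d$. Every point of $\mathbb R^d$ is in the closure of some region.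

**Fact (d).** Let $q_k$ be linear forms on a space $F$ and $y>0$. The number of different sets $\Xi(h)=\{k:|q_k(h)|>y\}$, $h\in F$, is at most the number of regions of the hyperplanes $\{q_k=\pm y\}$ ($q_k\not\equiv0$). Indeed, for small $\epsilon>0$ we have $\Xi((1-\epsilon)h)=\Xi(h)$: if $|q_k(h)|>y$ this persists, and if $|q_k(h)|\le y$ then $|q_k((1-\epsilon)h)|<y$. So $(1-\epsilon)h$ lies on none of the hyperplanes, and $\Xi$ is constant on each region.

For a subspace $F$ let $\Pi_F$ be the orthogonal projection onto $F$, $\Pi_F^\perp=I-\Pi_F$, and $r_k(F)=\|\Pi_F^\perp x_k\|=\mathrm{dist}(x_k,F)$. In example (5) with $F=\mathbb Ru$ we have $r_k(F)=\varepsilon$, and the normalized residual is $e_k$. All subspaces and index sets $F,A,T,F',\dots$ below are fixed, that is, they never depend on $(c,Z)$.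

## 7. A direction shared by many residuals

**Lemma 6.** Let $F$ be a subspace of dimension $d$ with $\varepsilon_0p\le d\le\varepsilon_1p$. Let $A\subseteq[m]$, $|A|\ge\tau m$, with $r_k(F)>0$ for $k\in A$. Put $v_k=\Pi_F^\perp x_k/r_k(F)$ and $\Gamma=\sum_{k\in A}v_kv_k^T$. Then
$$\|\Gamma\|\ge\frac{|A|}{C_0\,d\log(ep/d)} .$$

**Proof.** Suppose not. Then, as $\log(ep/d)\ge1$,
$$|A|/\|\Gamma\|>C_0\,d\log(ep/d)\ge C_0\varepsilon_0p.\tag{6}$$

**Step 1: rewrite the orthogonality relations modulo $F$.** For $h\in F$ let $q_k(h)=-t\langle\Pi_Fx_k,h\rangle/r_k(F)$, and put $h_*=\Pi_F\lambda$. Since $\langle x_k,\lambda\rangle=r_k(F)\langle v_k,\lambda\rangle+\langle\Pi_Fx_k,h_*\rangle$, the quantity $\Delta_k:=t\langle v_k,\lambda\rangle-q_k(h_*)$ equals $t\langle x_k,\lambda\rangle/r_k(F)$. Hence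
$$\Delta_k=0\ \ (k\in S\cap A),\qquad\langle v_k,Z\rangle-q_k(h_*)=\tfrac12\langle v_k,g\rangle+\Delta_k\ \ (k\in A).\tag{7}$$
The $\Delta_k$ depend only on $c$. The unknown shifts are $q_k(h_*)$ with $h_*\in F$. Put $\Psi(z,h)=\sum_{k\in A}\psi(\langle v_k,z\rangle-q_k(h))$ and $\Xi(h)=\{k\in A:|q_k(h)|>10\}$.

**Step 2: six events.** They play the roles of (O1)–(O5); (E4) is new and will bound the shifts, and (E6) must now be uniform in $h$.

* (E1) $\#\{k\in A:|\langle v_k,Z\rangle|>5\}\le|A|/100$. By Markov, $P(\text{E1 fails})<0.01$.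
* (E2) $\#\{k\in A:|\langle v_k,g\rangle|>5\}\le|A|/100$. Let $\chi(x)=\min(1,(|x|-4)_+)$. It is 1-Lipschitz, $\chi(x)\ge1\{|x|>5\}$, and $\mathbb E\chi(N)\le10^{-3}$. By Facts (a), (b) and (6), $R(\text{E2 fails})\le\exp(-\frac12(0.009)^2|A|/\|\Gamma\|)\le e^{-\varepsilon_0p}$.
* (E3) $|S\cap A|$ and $|A\setminus S|$ are at least $(\frac12-\xi)|A|$. By Hoeffding, $R(\text{E3 fails})\le2e^{-2\xi^2\tau m}\le2e^{-1.8\xi^2\tau p}\le e^{-0.9\xi^2\tau p}$ for $p$ large.
* (E4) Every $h\in F$ with $|\Xi(h)|\ge|A|/10$ has $|S\cap\Xi(h)|>|\Xi(h)|/4$. For one fixed set $\Xi$, Hoeffding gives $R(|S\cap\Xi|\le|\Xi|/4)\le e^{-|\Xi|/8}$. By Facts (d) and (c) with $n=2p$ there are at most $(2ep/d)^d$ sets. As $x\log(2ep/x)$ is increasing on $(0,2p]$,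
$$R(\text{E4 fails})\le\Big(\frac{2ep}d\Big)^de^{-|A|/80}\le\exp\Big(\varepsilon_1p\log\frac{2e}{\varepsilon_1}-\frac{0.9\tau p}{80}\Big)\le e^{-0.006\tau p}.$$
* (E5) $\Psi(Z,h_*)\ge\mathbb E_R[\Psi(Z,h_*)\mid c]-\xi_1|A|$. By (7), $\Psi(Z,h_*)=\sum_A\psi(\frac12\langle v_k,g\rangle+\Delta_k)$, and $x\mapsto\psi(\frac12x+\Delta)$ is $\frac1{2w}$-Lipschitz. Facts (a), (b), applied conditionally on $c$, give $R(\text{E5 fails})\le\exp(-2\xi_1^2w^2|A|/\|\Gamma\|)\le e^{-\varepsilon_0p}$.
* (E6) $\sup_{h\in F}\Psi(Z,h)\le|A|(I_1+3\xi_1)$.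

**Step 3: (E6) fails with $P$-probability at most $0.02$.** This is the union bound over the shifts. Consider the hyperplanes $\{q_k=j\zeta\}$ in $F$, $k\in A$, $|j|\le J$ (omit $k$ with $q_k\equiv0$), and pick one representative $h_i$ in each region. By Fact (c) with $n=(2J+1)p$ their number is at most
$$\Big(\frac{e(2J+1)p}d\Big)^d\le\exp\big((1+\log(2J+1))\,d\log(ep/d)\big).$$
Let $h\in F$ lie in the closure of the region of $h_i$. For each $k$, either $|q_k(h)-q_k(h_i)|\le\zeta$, or $|q_k(h)|\ge J\zeta$. In the first case the $k$-th terms of $\Psi(z,h)$ and $\Psi(z,h_i)$ differ by at most $\zeta/w=\xi_1$. In the second case $\psi(\langle v_k,z\rangle-q_k(h))\ne0$ requires $|\langle v_k,z\rangle|\ge J\zeta-w$. So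
$$\Psi(Z,h)\le\Psi(Z,h_i)+\xi_1|A|+\#\{k\in A:|\langle v_k,Z\rangle|\ge J\zeta-w\}.$$
The expected count is at most $\xi_1|A|/100$, so by Markov the count is at most $\xi_1|A|$ with $P$-probability at least $0.99$. Next, under $P$ the vector $Z$ is exactly Gaussian and $h_i$ is fixed, so $\mathbb E\Psi(Z,h_i)=\sum_A\mathbb E\psi(N-q_k(h_i))\le|A|I_1$, because $\psi$ and $\varphi$ are even and nonincreasing in $|x|$. Facts (a), (b), (6) and the choice of $C_0$ give
$$P\big(\Psi(Z,h_i)>|A|(I_1+\xi_1)\big)\le\exp\Big(-\frac{\xi_1^2w^2|A|}{2\|\Gamma\|}\Big)\le\exp\big(-(2+\log(2J+1))\,d\log(ep/d)\big).$$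
The union bound over $i$ leaves at most $e^{-d\log(ep/d)}\le e^{-\varepsilon_0p}\le0.01$ for $p$ large.

By transfer for (E2)–(E5), all of (E1)–(E6) hold together with positive $P$-probability. We work on this event.

**Step 4: most shifts are bounded.** For all but $0.02|A|$ of the $k\in S\cap A$, (7) gives $|q_k(h_*)|=|\langle v_k,Z\rangle-\frac12\langle v_k,g\rangle|\le7.5$. So $|S\cap\Xi(h_*)|\le0.02|A|<|A|/40$. If $|\Xi(h_*)|$ were at least $|A|/10$, (E4) would give $|S\cap\Xi(h_*)|>|A|/40$. Hence $|\Xi(h_*)|<|A|/10$. Therefore, for all but $0.12|A|$ of the $k\in A\setminus S$,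
$$|\Delta_k|=|\langle v_k,Z\rangle-q_k(h_*)-\tfrac12\langle v_k,g\rangle|\le5+10+2.5<18 .$$
Since $\xi\le0.01$, (E3) shows that at least $|A|/3$ indices $k\in A\setminus S$ have $|\Delta_k|\le18$. (The set $S$ is spread so evenly that a family of shifts bounded on $S$ must be bounded almost everywhere; this is the use of (E4).)

**Step 5: compare.** Under $R$ and given $c$, $\frac12\langle v_k,g\rangle$ has the law of $\frac12N$, so $\mathbb E_R[\Psi(Z,h_*)\mid c]=\sum_A\mathbb E\psi(\frac12N+\Delta_k)\ge|A|\big((\frac12-\xi)I_{1/2}+\frac13I_0\big)$. With (E5) and (E6),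
$$(\tfrac12-\xi)I_{1/2}+\tfrac13I_0-\xi_1\le\Psi(Z,h_*)/|A|\le I_1+3\xi_1,$$
which contradicts Lemma 3. $\square$

## 8. A subspace that absorbs most columns

For $T\subseteq[m]$ put $V_T=\mathrm{span}\{x_k:k\in T\}$.

**Lemma 7.** For every $T\subseteq[m]$ with $|T|=s$ there is a subspace $F'\supseteq V_T$ with $\dim F'\le\varepsilon_1p$ such that all but at most $\tau m$ of the $k\in[m]\setminus T$ satisfy $r_k(F')\le e^{-D/2}r_k(V_T)$.

**Proof.**

**Step 1: the greedy procedure.** We add shared directions one at a time. Put $F_0=V_T$ and $A_0=[m]\setminus T$. By linear independence $\dim F_0=s$ and $r_k(F_0)>0$ for $k\in A_0$. Suppose we have $F_i$ of dimension $d_i=s+i\le\varepsilon_1p$ and $A_i\subseteq A_0$ with $|A_i|\ge\tau m$ and $x_k\notin F_i$ for $k\in A_i$. Let $v_k=\Pi_{F_i}^\perp x_k/r_k(F_i)$, let $u\in F_i^\perp$ be a unit top eigenvector of $\sum_{A_i}v_kv_k^T$ (a nonzero matrix with range in $F_i^\perp$), and put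
$$\pi_k(i)=\langle v_k,u\rangle^2\in[0,1],\qquad F_{i+1}=F_i\oplus\mathbb Ru .$$
Then $r_k(F_{i+1})^2=r_k(F_i)^2(1-\pi_k(i))$ for $k\in A_i$. Let $A_{i+1}=\{k\in A_i:\sum_{j\le i}\pi_k(j)<D,\ x_k\notin F_{i+1}\}$.

**Step 2: removed indices are good.** If $k\in A_0\setminus A_i$, then $r_k(F_i)^2\le e^{-D}r_k(F_0)^2$. Indeed at the time of removal either $x_k$ lies in the current space, or the sum of its $\pi_k(j)$ is at least $D$ and $\prod_j(1-\pi_k(j))\le e^{-\sum_j\pi_k(j)}\le e^{-D}$; afterward $r_k$ never increases.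

**Step 3: the procedure runs out of indices before dimension $\varepsilon_1p$.** An index contributes to $\sum_i\sum_{k\in A_i}\pi_k(i)$ only while its previous sum is below $D$, so it contributes at most $D+1$ in total. On the other hand $\varepsilon_0p\le s\le d_i\le\varepsilon_1p$, so Lemma 6 gives
$$\sum_{k\in A_i}\pi_k(i)=\Big\|\sum_{k\in A_i}v_kv_k^T\Big\|\ge\frac{\tau m}{C_0\,d_i\log(ep/d_i)} .$$
If $|A_i|\ge\tau m$ for all $i$ with $d_i\le\varepsilon_1p$, then, since $x\log(ep/x)$ is increasing on $(0,p]$ and $\varepsilon_1p+1\le p$,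
$$m(D+1)\ge\frac{\tau m}{C_0}\sum_{d=s}^{\lfloor\varepsilon_1p\rfloor}\frac1{d\log(ep/d)}\ge\frac{\tau m}{C_0}\int_s^{\varepsilon_1p}\frac{dx}{x\log(ep/x)}=\frac{\tau m}{C_0}\log\frac{\log(ep/s)}{\log(e/\varepsilon_1)} .$$
(Substitute $\log(ep/x)$ for the integral.) As $ep/s\ge e/(2\varepsilon_0)$, the choice of $\varepsilon_0$ makes the right side larger than $m(D+1)$, a contradiction. So $|A_i|<\tau m$ for some $i$ with $d_i\le\varepsilon_1p$. Take the first such $i$ and $F'=F_i$; Step 2 gives the claim. $\square$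

## 9. Random subfamilies have few large eigenvalues

Fix $T$ with $|T|=s$ and $F'$ as in Lemma 7. We want to replace $F'$, whose dimension may be much larger than $s$, by the span of $s$ random columns. For this we split each good column, suitably normalized, into a part in a fixed subspace and a bounded remainder.

Let $\mathcal A=\{k\in[m]\setminus T:r_k(F')\le e^{-D/2}r_k(V_T)\}$, so $|[m]\setminus\mathcal A|\le\tau m+s$. For $k\in\mathcal A$ put $\rho_k=e^{-D/2}r_k(V_T)>0$ and $b_k'=\Pi_{F'}^\perp x_k/\rho_k$, so $\|b_k'\|\le1$. Let $G\subseteq F'^\perp$ be spanned by the eigenvectors of $\sum_{\mathcal A}b_k'b_k'^T$ with eigenvalue $>\Lambda$. The trace is at most $m$, so $\dim G\le m/\Lambda\le\varepsilon_1p$. Let $F''=F'\oplus G$, so $\dim F''\le2\varepsilon_1p$, and for $k\in\mathcal A$ put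
$$a_k=\Pi_{F''}x_k/\rho_k,\qquad b_k=\Pi_{F''}^\perp x_k/\rho_k=\Pi_G^\perp b_k',\qquad\|b_k\|\le1,\qquad\Big\|\sum_{\mathcal A}b_kb_k^T\Big\|\le\Lambda.\tag{8}$$
Thus $x_k/\rho_k=a_k+b_k$. The $a_k$ may be huge, the $b_k$ are harmless.

Let $s^+=s+1$, let $T^+$ be a uniform subset of $[m]$ of size $s^+$, independent of $(c,Z)$, and put $\mathcal T=T^+\cap\mathcal A$. For $U\subseteq\mathcal A$ let $\Gamma^U=\sum_{k\in U}a_ka_k^T$, and let $n_\Theta(\cdot)$ be the number of eigenvalues $\ge\Theta$.

**Lemma 8.** $\Pr\big(n_\Theta(\Gamma^{\mathcal T})\ge\delta s^+\big)\le0.1$.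

The reason is this. For $k\in S$, (1) gives $\langle a_k,\lambda\rangle=-\langle b_k,\lambda\rangle$, which is bounded for most $k$. So $\lambda$ is nearly orthogonal to directions in which $\Gamma^{\mathcal T}$ is large. In such directions $Z=t\lambda+\frac12g$ looks like $\frac12g$ and has norm about half of what a standard Gaussian must have.

**Proof.** Let $\mathcal B$ be the event in question; it depends only on $T^+$.

**Step 1: for most $k\in\mathcal A$, $|\langle a_k,\lambda\rangle|\le2B$.** For $h\in F''$ let $\Xi(h)=\{k\in\mathcal A:|\langle a_k,h\rangle|>2B\}$, and put $\Xi_*=\Xi(\Pi_{F''}\lambda)=\{k\in\mathcal A:|\langle a_k,\lambda\rangle|>2B\}$. Consider three events.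

* (H1) $\#\{k\in\mathcal A:|\langle b_k,Z\rangle|>B\}\le\tau m$. Since $\|b_k\|\le1$, the expected count under $P$ is at most $\tau m/100$, and Markov gives failure probability at most $0.01$.
* (H2) $\#\{k\in\mathcal A:|\langle b_k,g\rangle|>B\}\le\tau m$. Let $\chi_B(x)=\min(1,(|x|-B+1)_+)$, which is 1-Lipschitz, at least $1\{|x|>B\}$, and has mean at most $\tau/100$ under each $\langle b_k,g\rangle$. By Facts (a), (b) and (8), $R(\text{H2 fails})\le\exp(-(0.99\tau m)^2/(2m\Lambda))\le e^{-\tau^2m/(8\Lambda)}\le e^{-\tau^2p/(10\Lambda)}$.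
* (H3) Every $h\in F''$ with $|\Xi(h)|\ge9\tau m$ has $|S\cap\Xi(h)|>|\Xi(h)|/4$. By Facts (d) and (c) with $n=2p$, and Hoeffding, $R(\text{H3 fails})\le\exp(2\varepsilon_1p\log(e/\varepsilon_1)-\frac98\tau m)\le e^{-\tau p/2}$, since $2\varepsilon_1\log(e/\varepsilon_1)\le0.01\tau$ and $m\ge0.9p$.

On (H1)–(H3), $t\lambda=Z-\frac12g$ shows that all but $2\tau m$ of the $k\in\mathcal A$ satisfy $|\langle b_k,\lambda\rangle|\le\frac{3B}{2t}=\sqrt3B\le2B$. For $k\in S\cap\mathcal A$, (1) gives $\langle a_k,\lambda\rangle=-\langle b_k,\lambda\rangle$. So $|S\cap\Xi_*|\le2\tau m<\frac94\tau m$, and (H3) gives $|\Xi_*|<9\tau m$.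

**Step 2: $T^+$ meets $\Xi_*$ rarely.** Let

* (H4) $|T^+\cap\Xi_*|\le\tau's^+$.

Given $(c,Z)$ with $|\Xi_*|<9\tau m$, the independent set $T^+$ has $\mathbb E|T^+\cap\Xi_*|=s^+|\Xi_*|/m<9\tau s^+$, so (H4) fails with conditional probability at most $9\tau/\tau'=0.01$.

**Step 3: Gaussian norms on the top eigenspaces.** Suppose $T^+\in\mathcal B$. We must allow for deleting $T^+\cap\Xi_*$, which depends on $(c,Z)$, so we treat all possible deletions at once. Let $U\subseteq\mathcal T$ with $|\mathcal T\setminus U|\le\tau's^+$. Removing a rank-one term $a_ka_k^T$ lowers $n_\Theta$ by at most one (interlacing), so $n_\Theta(\Gamma^U)\ge\delta s^+-\tau's^+\ge\delta s^+/2$. Let $\kappa=\lceil\delta s^+/2\rceil$ and let $E_U\subseteq F''$ be spanned by $\kappa$ orthonormal eigenvectors of $\Gamma^U$ with eigenvalues $\ge\Theta$; it depends only on $(T^+,U)$. The number of such $U$ is at most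
$$\sum_{i\le\tau's^+}\binom{s^+}i\le\tau'^{-\tau's^+}(1+\tau')^{s^+}\le(e/\tau')^{\tau's^+}\le e^{0.005\,\delta s^+}.$$

* (H5) If $T^+\in\mathcal B$, then $\|\Pi_{E_U}g\|\le1.2\sqrt\kappa$ for all these $U$. Since $\mathbb E\|\Pi_{E_U}g\|\le\sqrt\kappa$, Fact (a) bounds the failure probability under $R\times\mathrm{law}(T^+)$ by $e^{0.005\delta s^+-0.02\kappa}\le e^{-0.005\delta s^+}\le e^{-0.005\delta\varepsilon_0p}$.
* (H6) If $T^+\in\mathcal B$, then $\|\Pi_{E_U}Z\|>0.7\sqrt\kappa$ for all these $U$. By Chernoff, $\mathbb P(\chi^2_\kappa\le0.49\kappa)\le\exp(-\frac\kappa2(0.49-1-\log0.49))\le e^{-0.1\kappa}$, so the failure probability under $P\times\mathrm{law}(T^+)$ is at most $e^{0.005\delta s^+-0.05\delta s^+}=e^{-0.045\delta s^+}\le0.01$ for $p$ large.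

**Step 4: contradiction on $\mathcal B$.** By transfer for (H2), (H3), (H5) (with $T^+$ as the auxiliary variable), and directly for (H1), (H4), (H6), the probability under $P\times\mathrm{law}(T^+)$ that (H1)–(H6) do not all hold is at most $0.06$. If $\mathcal B$ and (H1)–(H5) hold, take $U=\mathcal T\setminus\Xi_*$; it is admissible by (H4). Then, since $s^+\le2\kappa/\delta$,
$$\Theta\|\Pi_{E_U}\lambda\|^2\le\lambda^T\Gamma^U\lambda=\sum_{k\in U}\langle a_k,\lambda\rangle^2\le4B^2s^+\le\frac{8B^2\kappa}\delta .$$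
As $\Theta=800B^2/\delta$, we get $\|\Pi_{E_U}\lambda\|\le0.1\sqrt\kappa$, and
$$\|\Pi_{E_U}Z\|\le t\|\Pi_{E_U}\lambda\|+\tfrac12\|\Pi_{E_U}g\|\le(0.1t+0.6)\sqrt\kappa<0.7\sqrt\kappa,$$
contrary to (H6). So $\mathcal B$ is disjoint from the event that (H1)–(H6) all hold, and $\Pr(\mathcal B)\le0.06$. $\square$

## 10. A random $s$-subset halves the distances

The next step turns "few large eigenvalues" into "a typical $a_k$ is well approximated by the others". The tool is the ridge leverage
$$\mathrm{lev}_k=a_k^T(\theta I+\Gamma^{\mathcal T})^{-1}a_k\qquad(k\in\mathcal T).$$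
Two examples: if $\nu$ vectors are all equal to $a$, then $\mathrm{lev}_k=\|a\|^2/(\theta+\nu\|a\|^2)\le1/\nu$, so each is well represented by the others; if they are orthogonal of length $\ell$, then $\mathrm{lev}_k=\ell^2/(\theta+\ell^2)$, close to $1$ when $\ell^2\gg\theta$.

**Lemma 9.** For every $T\subseteq[m]$ with $|T|=s$: if $T_2$ is a uniform $s$-subset of $[m]$ and $k$ is uniform on $[m]\setminus T_2$, then
$$\Pr\big(k\notin T,\ \mathrm{dist}(x_k,V_{T_2})\le\tfrac12\,\mathrm{dist}(x_k,V_T)\big)\ge0.65 .$$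

**Proof.** We keep the notation of Section 9 for this $T$.

**Step 1: with probability at least $0.65$, $k\in\mathcal T$ and $\mathrm{lev}_k\le\frac12$.** Generate $(T_2,k)$ by drawing $T^+$, taking $k$ uniform in $T^+$, and setting $T_2=T^+\setminus\{k\}$; this gives the right joint law. Suppose $T^+\notin\mathcal B$. Let $\gamma$ run over the nonzero eigenvalues of $\Gamma^{\mathcal T}$; there are at most $s^+$ of them, and fewer than $\delta s^+$ are $\ge\Theta$. Then
$$\sum_{k\in\mathcal T}\mathrm{lev}_k=\mathrm{tr}\big(\Gamma^{\mathcal T}(\theta I+\Gamma^{\mathcal T})^{-1}\big)=\sum_\gamma\frac\gamma{\theta+\gamma}\le\delta s^++s^+\frac\Theta\theta=2\delta s^+.$$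
So at most $4\delta s^+$ indices of $\mathcal T$ have $\mathrm{lev}_k>\frac12$. Since $k$ is marginally uniform on $[m]$, $\Pr(k\notin\mathcal A)\le\tau+s/m\le0.02$ (recall $s\le0.002p$ and $m\ge0.9p$). With Lemma 8, the claimed event has probability at least $1-0.1-4\delta-0.02=0.68\ge0.65$.

**Step 2: small leverage gives an approximation with small coefficients.** Suppose $k\in\mathcal T$ and $\mathrm{lev}_k\le\frac12$. Let $\mathrm{lev}_k^-=a_k^T(\theta I+\Gamma^{\mathcal T\setminus\{k\}})^{-1}a_k$. By the Sherman–Morrison formula $\mathrm{lev}_k=\mathrm{lev}_k^-/(1+\mathrm{lev}_k^-)$, so $\mathrm{lev}_k^-\le1$. Let $\mathbf A$ be the matrix with columns $a_j$, $j\in\mathcal T\setminus\{k\}$, put $v=(\theta I+\mathbf A\mathbf A^T)^{-1}a_k$ and $\beta=\mathbf A^Tv$. Then $a_k-\mathbf A\beta=\theta v$ and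
$$\frac1\theta\|a_k-\mathbf A\beta\|^2+\|\beta\|^2=\theta\|v\|^2+\|\mathbf A^Tv\|^2=v^T(\theta I+\mathbf A\mathbf A^T)v=\langle a_k,v\rangle=\mathrm{lev}_k^-\le1 .$$
So $\|a_k-\sum_j\beta_ja_j\|\le\sqrt\theta$ and $\|\beta\|\le1$.

**Step 3: back to the columns.** By (8), $\|\sum_j\beta_jb_j\|\le\sqrt\Lambda\,\|\beta\|\le\sqrt\Lambda$. Since $\mathcal T\setminus\{k\}\subseteq T_2$ and $x_j/\rho_j=a_j+b_j$,
$$\mathrm{dist}(x_k,V_{T_2})\le\rho_k\Big\|\frac{x_k}{\rho_k}-\sum_j\beta_j\frac{x_j}{\rho_j}\Big\|\le\rho_k\big(\sqrt\theta+1+\sqrt\Lambda\big)=C_1e^{-D/2}\,\mathrm{dist}(x_k,V_T)=\tfrac12\,\mathrm{dist}(x_k,V_T),$$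
because $D=2\log(2C_1)$. Finally $k\in\mathcal A$ implies $k\notin T$. $\square$

## 11. Exchanging $T$ and $T_2$

**Proof of Theorem 4.** Let $T,T_2$ be independent uniform $s$-subsets of $[m]$, and let $k$ be uniform on $[m]\setminus T_2$. The joint mass function of $(T,T_2,k)$ is constant on $\{k\notin T_2\}$. Its restriction to $\{k\notin T\cup T_2\}$ is therefore symmetric under $T\leftrightarrow T_2$. Lemma 9, applied conditionally on $T$, shows that
$$\big\{k\notin T\cup T_2,\ \mathrm{dist}(x_k,V_{T_2})\le\tfrac12\,\mathrm{dist}(x_k,V_T)\big\}$$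
has probability at least $0.65$. By symmetry so has
$$\big\{k\notin T\cup T_2,\ \mathrm{dist}(x_k,V_T)\le\tfrac12\,\mathrm{dist}(x_k,V_{T_2})\big\}.$$
Since $0.65+0.65>1$, both occur for some $(T,T_2,k)$. For this triple $\mathrm{dist}(x_k,V_{T_2})\le\frac14\mathrm{dist}(x_k,V_{T_2})$, so $x_k\in V_{T_2}$ although $k\notin T_2$. This contradicts the linear independence of $x_1,\dots,x_m$. All constants, hence $\eta$ and $p_0$, are absolute. $\blacksquare$

With Section 4 this proves Theorem 5: for every fixed $\alpha\in(0,1)$,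
$$\limsup_{p\to\infty}\ \sup_{\mathbf X}K(\mathbf X,\alpha,p)/\sqrt p\le\frac{\sqrt3}2-\eta<\frac{\sqrt3}2 ,$$
so the bound of the corollary is not attained by PoSI sets. From below, the example of Section 1 gives $\limsup_p\sup_{\mathbf X}K/\sqrt p\ge\sup_a\varphi(a)/\sqrt{1-\Phi(a)}\approx0.636$, since there $W\ge(\varphi(a)/\sqrt{1-\Phi(a)}-o_P(1))\sqrt p$ for each fixed $a$, and $W$ for the whole PoSI set is at least this large. The argument does not determine the exact value between these two bounds.
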